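\title{Seifert fibered surgeries on knots without an unknotted fiber}

\begin{abstract}
Suppose that Dehn surgery on a knot $K\subset S^3$ yields a Seifert fibered manifold $M$. Must there be a trivial knot in $S^3$, disjoint from $K$, that becomes a fiber of some Seifert fibration of $M$? We show that the answer is no. For each $n\ge5$ we construct a knot $K_n$ on which the surgery of slope $4n^2+3n+1$ is Seifert fibered over $S^2$ with exceptional fibers of indices $2$, $3n-1$, $2n+3$, and for which no such trivial knot exists. For odd $n$ the knot $K_n$ is hyperbolic. The linking number of $K_n$ with an unknotted fiber would be bounded below by the homology class of the fiber and bounded above by Donaldson's diagonalization theorem, and the two bounds are incompatible.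
\end{abstract}

\section{Introduction}\label{sec:intro}

For a knot $K\subset S^3$ and $r\in\mathbb Q\cup\{\infty\}$, let $(K;r)$ be the closed $3$-manifold obtained by $r$-Dehn surgery on $K$, slopes being parametrized by the preferred meridian--longitude pair. A knot $c\subset S^3$ disjoint from $K$ lies in the exterior of $K$, so it is also a knot in $(K;r)$. A \emph{Seifert fibration} of a $3$-manifold is a decomposition into circles, the \emph{fibers}, each of which has a neighborhood that is a fibered solid torus: the mapping torus of a rotation of the disk of finite order $\alpha$, decomposed into the circles formed by the vertical segments. The number $\alpha$ is the \emph{index} of the central fiber, which is \emph{regular} if $\alpha=1$ and \emph{exceptional} otherwise. The following question is posed in \cite{problem}.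

\begin{quote}
\textbf{Question.} Suppose that $M=(K;r)$, $r\in\mathbb Q$, is Seifert fibered. Is there a trivial knot $c\subset S^3$ disjoint from $K$ that, regarded as a knot in $M$, is a regular or exceptional fiber of some Seifert fibration of $M$?
\end{quote}

Three kinds of Seifert fibered surgeries are quoted in \cite{problem}. If $K$ is an $(a,b)$-torus knot, $b>|a|>1$, then $(K;r)$ is Seifert fibered unless $r=ab$. If $K$ is an $(a,b)$-cable of a torus knot, $b\ge2$, then $(K;(abm\pm1)/m)$ is Seifert fibered for every integer $m$. And $1$-surgery on the figure eight knot is Seifert fibered over $S^2$ with three exceptional fibers, one of which is a trivial knot in $S^3$ disjoint from the figure eight knot. For a torus knot the trivial knot is easy to find. The knot lies on a torus that splits $S^3$ into two solid tori, and it is a regular fiber of a Seifert fibration of $S^3$ whose exceptional fibers are the cores of these solid tori, the \emph{axes} of the torus knot. The fibers have slope $ab$ on the boundary of the exterior, so for $r\neq ab$ the fibration of the exterior extends over the surgery solid torus, and the axes are unknotted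 fibers of $(K;r)$.

These examples suggest the answer yes, and that answer would explain where Seifert fibered surgeries come from. If $c$ is an unknotted fiber, then $(-1/k)$-surgery on $c$ returns $S^3$ and turns $(K,r)$ into a new pair $(K^{(k)},r_k)$. The manifold $(K^{(k)};r_k)$ is a Dehn filling of the Seifert fibered exterior of $c$ in $M$, so it is Seifert fibered for all $k$ with at most one exception. Every Seifert fibered surgery would thus lie in a family obtained by twisting along a disk. Nevertheless the answer is no, already for integral slopes. Throughout, for $n\ge5$,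
\[
p=p_n=4n^2+3n+1,\qquad X=3n-1,\qquad Y=2n+3 .
\]
The numbers $2,X,Y$ are pairwise distinct, since $X-Y=n-4$.

\begin{theorem}\label{thm:main}
For every $n\ge5$ there is a knot $K_n\subset S^3$ such that $M_n=(K_n;p_n)$ is Seifert fibered over $S^2$ with exactly three exceptional fibers, of indices $2$, $3n-1$, $2n+3$, and no trivial knot in $S^3$ disjoint from $K_n$ is a regular or exceptional fiber of any Seifert fibration of $M_n$. Hence the answer to the Question is negative.
\end{theorem}

Two complements, neither of which is needed for the answer, show that the failure is not confined to satellite knots and, in one case, does not depend on the knot that is used to present the manifold.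

\begin{theorem}\label{thm:hyp}
If $n\ge5$ is odd, then $K_n$ is hyperbolic. Hence infinitely many hyperbolic knots are counterexamples.
\end{theorem}

\begin{theorem}\label{thm:six}
Let $n=6$, so that the indices are $2,17,15$ and $p=163$. If $K'\subset S^3$ is any knot, $m\in\mathbb Z$, and $(K';m)$ is homeomorphic to $M_6$, preserving or reversing orientation, then no trivial knot disjoint from $K'$ is a fiber of a Seifert fibration of $(K';m)$.
\end{theorem}

To prove Theorem~\ref{thm:main} it is not enough to see that the fibers that come with the construction are knotted. A knot isotopic in $M_n$ to a fiber is a fiber of an isotoped fibration, and an isotopy in $M_n$ may pass through the surgery solid torus. This can change the knot type in $S^3$; of the linking number with $K_n$ it preserves only the residue modulo $p$. We therefore study the integer $\omega=\operatorname{lk}(K_n,c)$ for a hypothetical unknotted fiber $c$. The class of $c$ in $H_1(M_n)=\mathbb Z/p$ is that of a fiber, and this forces $|\omega|$ to be large. On the other hand, because $c$ is unknotted, a suitable surgery on $c$ produces the boundary of a rational homology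 $4$-ball; because $c$ is a fiber, the same manifold bounds a plumbing, which is negative definite when $|\omega|$ is large. Donaldson's theorem then embeds the lattice of the plumbing in $\mathbb Z^R$, with $R$ its rank, and a finite analysis excludes this.

Section~\ref{sec:obstruction} sets up this obstruction and works it out for $(+1)$-surgery on the trefoil. Sections~\ref{sec:knots} and~\ref{sec:plumbing} construct $K_n$ and describe $M_n$, Section~\ref{sec:unique} deals with the words ``any Seifert fibration'', and Section~\ref{sec:proof} proves Theorem~\ref{thm:main}.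

\section{Surgery, Seifert invariants and plumbing}\label{sec:background}

\subsection{Surgery}
For an oriented knot $t\subset S^3$ with tubular neighborhood $\nu(t)$, let $\lambda_t\subset\partial\nu(t)$ be the preferred longitude, oriented parallel to $t$, and $\mu_t$ the meridian with $\operatorname{lk}(\mu_t,t)=1$. Orient $\partial\nu(t)$ so that $\mu_t\cdot\lambda_t=1$. Reversing $t$ reverses both curves, so this orientation depends only on that of the ambient manifold; we use it on the boundary of every solid torus in an oriented $3$-manifold. The slope $j/k$ is the curve $j\mu_t+k\lambda_t$, and the \emph{distance} of two slopes is $\Delta(\gamma,\gamma')=|\gamma\cdot\gamma'|$. The first homology of a link exterior is free on the meridians, and $\lambda_t=\sum_{t'\ne t}\operatorname{lk}(t,t')\mu_{t'}$ there. If $\overline K$ is the mirror image of $K$, then $(\overline K;-r)=-(K;r)$. We use three standard facts.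
\begin{itemize}
\item[(D1)] A curve on the boundary of a surgery solid torus at distance $1$ from the surgery slope is isotopic to the core. In particular, for an integral slope the core is isotopic to the meridian of the knot.
\item[(D2)] If the exterior is Seifert fibered and the surgery slope is at distance $\alpha\ge1$ from the fiber, then the fibration extends over the surgery solid torus, with the core as a fiber of index $\alpha$.
\item[(D3)] $(+1)$-surgery on a trivial knot $K_0$ gives $S^3$, puts a $-1$ full twist in the strands through a disk bounded by $K_0$, and changes a slope $s$ on a knot $t$ to $s-\operatorname{lk}(t,K_0)^2$.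
\end{itemize}

\subsection{Seifert invariants}
Let $M$ be an oriented manifold, Seifert fibered over $S^2$. Remove fibered neighborhoods $\nu_1,\dots,\nu_k$ of finitely many fibers, including all exceptional ones. What remains is $\Sigma\times S^1$ with $\Sigma$ planar. Orient the fiber $h$, choose a section, and orient its boundary curves $q_i\subset\partial\nu_i$ by $q_i\cdot h=1$; then $\sum q_i=0$ in $H_1(\Sigma\times S^1)$. The meridian of $\nu_i$ is $\pm(\alpha_iq_i+\beta_ih)$ with $\alpha_i\ge1$ the index, and the pairs $(\alpha_i,\beta_i)$ are the \emph{Seifert invariants}.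
\begin{itemize}
\item[(S1)] Twisting the section along vertical annuli replaces $q_i$ by $q_i+k_ih$, hence $\beta_i$ by $\beta_i-k_i\alpha_i$, for any integers with $\sum k_i=0$. Pairs $(1,0)$ may be added or deleted. Since $h$ has infinite order in $H_1(\Sigma\times S^1)$, any curves $q_i$ with $q_i\cdot h=1$ and $\sum q_i=0$ bound a section.
\item[(S2)] Two oriented Seifert fibrations with the same invariants, up to the moves in (S1), are related by an orientation-preserving, fiber-preserving homeomorphism.
\item[(S3)] Replacing $(h,q_i)$ by $(-h,-q_i)$ does not change the invariants. The invariants of $-M$ are $(\alpha_i,-\beta_i)$.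
\item[(S4)] $\pi_1(M)=\langle q_1,\dots,q_k,h\mid h\text{ central},\ q_i^{\alpha_i}h^{\beta_i}=1,\ q_1\cdots q_k=1\rangle$, and $|H_1(M)|=\prod\alpha_i\cdot|\sum\beta_i/\alpha_i|$ when this number is nonzero.
\end{itemize}

All our manifolds arise from the fibration of $S^3$ by right-handed trefoils. Let $S^3=U\cup U^*$ be the standard splitting into solid tori with cores $x$ and $y$, and let $\tau=T_{2,3}$ wind twice along $U$ and three times along $U^*$. Then $\tau$ is a regular fiber, $x$ has index $2$, $y$ has index $3$, and for orientations parallel to the fibers $\operatorname{lk}(x,y)=1$, $\operatorname{lk}(\tau,x)=3$, $\operatorname{lk}(\tau,y)=2$.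

\begin{lemma}\label{lem:trefoil}
Surgery on $\tau\cup y$ with slopes $j/k\neq6$ and $j'/k'\neq 2/3$ is Seifert fibered over $S^2$ with invariants
\[
(2,1),\qquad \pm(j-6k,\;k),\qquad \pm(3j'-2k',\;k'-j'),
\]
the signs making the first entries positive. The corresponding fibers are $x$ and the cores of the two surgery solid tori.
\end{lemma}

\begin{proof}
On the three boundary tori of the exterior of $\tau\cup x\cup y$ the fiber is
$h=\lambda_\tau+6\mu_\tau$, $h=2\lambda_x+3\mu_x$ and $h=3\lambda_y+2\mu_y$. Put
\[
q_\tau=\mu_\tau,\qquad q_x=-(\lambda_x+\mu_x),\qquad q_y=\lambda_y+\mu_y .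
\]
Then $q_\tau\cdot h=1$, $q_x\cdot h=-(3\lambda_x\cdot\mu_x+2\mu_x\cdot\lambda_x)=3-2=1$ and $q_y\cdot h=2\lambda_y\cdot\mu_y+3\mu_y\cdot\lambda_y=-2+3=1$. From $\lambda_x=3\mu_\tau+\mu_y$ and $\lambda_y=2\mu_\tau+\mu_x$ we get $q_\tau+q_x+q_y=0$, so by (S1) these curves bound a section. Solving on each torus gives $\mu_x=2q_x+h$, $\lambda_\tau=h-6q_\tau$, $\mu_y=3q_y-h$ and $\lambda_y=h-2q_y$. Hence the filling slopes are $2q_x+h$, $j\mu_\tau+k\lambda_\tau=(j-6k)q_\tau+kh$ and $j'\mu_y+k'\lambda_y=(3j'-2k')q_y+(k'-j')h$. Their coefficients of $q$ are $2$, $j-6k$ and $3j'-2k'$, so (D2) applies when the last two are nonzero.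
\end{proof}

In what follows the lemma is applied with $j'/k'=1/0$ and $j'/k'=-1/n$, where $3j'-2k'$ equals $3$ and $-(2n+3)$; the condition that the proof uses on $y$ is $3j'\neq 2k'$.

\subsection{Plumbing}
Let $\Gamma$ be a tree with an integer weight at each vertex. Let $L_\Gamma$ be the framed link with one unknot $L_v$ for each vertex $v$, framed by the weight, in which $L_v$ and $L_{v'}$ form a Hopf link for each edge $vv'$ and there is no other linking. The \emph{plumbing} $P(\Gamma)$ is $B^4$ with $2$-handles attached along $L_\Gamma$. Its boundary is surgery on $L_\Gamma$, and its intersection form on $H_2(P(\Gamma))=\mathbb Z^\Gamma$ is the linking matrix $Q_\Gamma$. We write $\gamma_v$ for the meridian of $L_v$, regarded as a knot in $\partial P(\Gamma)$, and $[w_1,\dots,w_k]=w_1-1/(w_2-1/(\cdots-1/w_k))$.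

\begin{lemma}\label{lem:star}
Let $\Gamma$ be star-shaped, with center $v_0$ of weight $-w_0$. Suppose that the $i$-th leg, read outward, has weights $-w_1,\dots,-w_k\le-2$, and write $[w_1,\dots,w_k]=\alpha_i/\beta_i'$ in lowest terms. Put $e=-w_0+\sum\beta_i'/\alpha_i$.
\begin{itemize}
\item[(a)] $\partial P(\Gamma)$ is Seifert fibered over $S^2$ with invariants $(1,w_0)$ and $(\alpha_i,-\beta_i')$. The knot $\gamma_{v_0}$ is a regular fiber, and if $u$ is the last vertex of the $i$-th leg, then $\gamma_u$ is isotopic to the exceptional fiber belonging to $(\alpha_i,-\beta_i')$.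
\item[(b)] $|\det Q_\Gamma|=|e|\prod\alpha_i$, and $Q_\Gamma$ is negative definite if $e<0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $c_1,\dots,c_k$ be the components of a leg. Draw $c_{j+1}$ as a small meridian of $c_j$, and let $V_j$ be a neighborhood of $c_j$ containing $c_{j+1},\dots,c_k$. The complement of $\nu(c_j)\cup V_{j+1}$ in $V_j$ is a pair of pants times a circle, with fiber $\mu_{c_j}$. An integral slope on $c_j$ is at distance $1$ from this fiber, so the surgery on $c_j$ turns $V_j\setminus V_{j+1}$ into $T^2\times I$. By induction the surgeries turn $V_1$ into a solid torus whose core is the core of the surgery solid torus of $c_k$, which is isotopic to the meridian of $c_k$ by (D1). The slope of its meridian on $\partial V_1$ is given by the slam-dunk rule, which absorbs a meridian with coefficient $s$ into a component with integral coefficient $m$ by changing $m$ to $m-1/s$; the result is $-\alpha_i/\beta_i'$.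

So $\partial P(\Gamma)$ is surgery on $L_{v_0}$, with coefficient $-w_0$, and on meridians $C_i$ of $L_{v_0}$, with coefficients $-\alpha_i/\beta_i'$. The exterior of this link is fibered by $h=\mu_{v_0}=\lambda_{C_i}$, and the punctured disk bounded by $L_{v_0}$ is a section with $q_i=\mu_{C_i}$ and $q_0=-\lambda_{v_0}$; all satisfy $q\cdot h=1$. Up to sign the filling slopes are $\alpha_iq_i-\beta_i'h$ and $q_0+w_0h$.

(b) Diagonalize $Q_\Gamma$ over $\mathbb Q$ by completing squares from the ends of the legs. On a leg the diagonal entries are $-[w_j,\dots,w_k]<-1$, and their product telescopes to $\pm\alpha_i$. The entry at $v_0$ becomes $e$.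
\end{proof}

\subsection{Self-linking numbers}
Let $c$ be a framed knot in an oriented rational homology sphere $Z$, and let $c'$ be the parallel copy given by the framing. Since $H_1(Z\setminus c;\mathbb Q)=\mathbb Q\mu_c$, there is a rational number $\operatorname{sl}(c)$ with $[c']=\operatorname{sl}(c)\mu_c$. It is preserved by orientation-preserving homeomorphisms and negated by orientation-reversing ones. Its residue modulo $1$ is $\ell_Z([c],[c])$, where $\ell_Z\colon H_1(Z)\times H_1(Z)\to\mathbb Q/\mathbb Z$ is the linking form, which is symmetric and bilinear.

\begin{lemma}\label{lem:sl}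
Let $Z$ be integral surgery on a link $L$ with nonsingular linking matrix $Q$, and let $c\subset S^3\setminus L$ have framing $f\in\mathbb Z$ and vector $v$ of linking numbers with the components of $L$. Then $\operatorname{sl}(c)=f-v^TQ^{-1}v$ in $Z$. In particular, the meridian $\mu$ of $K$ satisfies $\ell(\mu,\mu)=-1/m$ in $(K;m)$.
\end{lemma}

\begin{proof}
Let $\mu_i$ be the meridians of $L$. In the exterior of $L\cup c$ we have $[c']=f\mu_c+\sum v_i\mu_i$, and the surgeries impose $\sum_jQ_{ij}\mu_j+v_i\mu_c=0$, that is, $\mu_i=-(Q^{-1}v)_i\,\mu_c$ over $\mathbb Q$. For the last claim take $Q=(m)$, $v=(1)$, $f=0$.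
\end{proof}

\section{The obstruction to an unknotted fiber}\label{sec:obstruction}

By Lemma~\ref{lem:star} the fibers of a star-shaped plumbing boundary are meridians of vertices, so integral surgery on a fiber adds one vertex to the graph. This is what makes a fiber accessible to a $4$-dimensional argument. The input from gauge theory is Donaldson's theorem \cite{Donaldson}, which has no hypothesis on the fundamental group: \emph{if a closed oriented smooth $4$-manifold $W$ has negative definite intersection form, then this form on $H_2(W)/\mathrm{torsion}$ is isomorphic over $\mathbb Z$ to $-I_R$, where $R=b_2(W)$.}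

An \emph{embedding} of a weighted tree in $\mathbb Z^R$, with orthonormal basis $e_1,\dots,e_R$, assigns a vector to each vertex so that the norm $\langle v,v\rangle$ is minus the weight of $v$, adjacent vertices pair to $\pm1$, and distinct nonadjacent vertices pair to $0$. We identify vertices with their vectors. Permuting the basis, changing signs of basis vectors and replacing a vertex by its negative all preserve embeddings.

Let $Q_\Gamma$ be negative definite. For a vertex $u$ put $D_u=|\det Q_{\Gamma\setminus u}|>0$. For $t\ge1$ let $\Gamma(u,t)$ be obtained from $\Gamma$ by lowering the weight of $u$ by $1$ and attaching at $u$ a chain $f_1,\dots,f_{t-1}$ of vertices of weight $-2$.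

\begin{proposition}\label{prop:obstruction}
Let $Q_\Gamma$ be negative definite with $|\det Q_\Gamma|=p$. Let $K\subset S^3$ be a knot, $c$ a trivial knot disjoint from $K$, and $\omega=\operatorname{lk}(K,c)$. Suppose that an orientation-reversing homeomorphism $(K;p)\to\partial P(\Gamma)$ carries $c$ to $\gamma_u$. Then
\begin{equation}\label{eq:omega}
\omega^2=tp+D_u
\end{equation}
for an integer $t$, and if $t\ge1$, then $\Gamma(u,t)$ embeds in $\mathbb Z^R$, where $R=|\Gamma|+t-1$ is its number of vertices.
\end{proposition}

\begin{proof}
Take mirror images: $k=\overline K$ and $\bar c$ have linking number $\pm\omega$, and an orientation-preserving homeomorphism $(k;-p)\to\partial P(\Gamma)$ carries $\bar c$ to $\gamma_u$. Let $N$ be the result of surgery on $k\cup\bar c$ with framings $(-p,0)$.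

\emph{The equation.} The homeomorphism carries the $0$-framing of $\bar c$ to a framing of $\gamma_u$, described by an integer $t$ in the diagram $L_\Gamma\cup\gamma_u$. Hence $N=\partial P(\Gamma_t)$, where $\Gamma_t$ is $\Gamma$ with a new vertex of weight $t$ joined to $u$. By Cramer's rule $(Q_\Gamma^{-1})_{uu}=\det Q_{\Gamma\setminus u}/\det Q_\Gamma=-D_u/p$, the two determinants having opposite signs. Lemma~\ref{lem:sl}, applied in both surgery descriptions, gives $0-\omega^2/(-p)=t+D_u/p$, which is \eqref{eq:omega}. From now on let $t\ge1$; then $\omega\ne0$, and $N$ is a rational homology sphere with $|H_1(N)|=\omega^2$.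

\emph{The rational ball.} Here we use that $c$ is trivial. The $0$-surgery on $\bar c$ is $S^1\times S^2=\partial(S^1\times B^3)$, so $N=\partial B$, where $B$ is $S^1\times B^3$ with a $2$-handle attached along $k$. The attaching circle represents $\pm\omega$ in $H_1(S^1\times B^3)=\mathbb Z$. Since $\omega\neq0$, the manifold $B$ has the rational homology of a point.

\emph{The definite plumbing.} The plumbing $P(\Gamma_t)$ is indefinite: over $\mathbb Q$, $Q_{\Gamma_t}\cong Q_\Gamma\oplus\langle t+D_u/p\rangle$, so $b^+=1$ and $b^-=|\Gamma|$. We remove the positive direction by Kirby moves. Blowing up an edge replaces adjacent weights $w,w'$ by a chain $w-1,-1,w'-1$; it preserves the boundary and adds $\langle-1\rangle$ to the form. Blow up the edge between $u$ and the new vertex, and then repeatedly the edge between the latest $(-1)$-vertex and the new vertex, $t$ times in all. If $u$ has weight $-w$ in $\Gamma$, the chain starting at $u$ now has weights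
\[
-w-1,\ \underbrace{-2,\dots,-2}_{t-1},\ -1,\ 0,
\]
and $b^+=1$, $b^-=|\Gamma|+t$. The $0$-framed leaf is a meridian of the $(-1)$-framed component. Let $z$ be the component preceding the latter. Sliding $z$ over the leaf unlinks $z$ from the $(-1)$-framed component, and it does not change the framing of $z$, because the leaf has framing $0$ and does not link $z$. The link is now the split union of $L_{\Gamma(u,t)}$ and a Hopf link with framings $(-1,0)$, on which surgery gives $S^3$. So $N=\partial P(\Gamma(u,t))$. The form of the Hopf link has determinant $-1$, hence $b^+=b^-=1$. Therefore $Q_{\Gamma(u,t)}$ has $b^+=0$ and $b^-=|\Gamma|+t-1=R$: it is negative definite.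

\emph{Diagonalization.} Let $W=P(\Gamma(u,t))\cup_N(-B)$. By the Mayer--Vietoris sequence $H_2(W;\mathbb Q)=H_2(P(\Gamma(u,t));\mathbb Q)$, so $W$ is negative definite with $b_2(W)=R$. By Donaldson's theorem the images of the vertices in $H_2(W)/\mathrm{torsion}$, with the form negated, give an embedding in $\mathbb Z^R$.
\end{proof}

Vertices of small norm have very few possible vectors, and this is what obstructs embeddings. A vector of norm $m\in\{2,3\}$ has $m$ entries $\pm1$ and all other entries $0$; its \emph{support} is the set of these $m$ indices.

\begin{lemma}\label{lem:supports}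
Consider an embedding of a weighted tree in some $\mathbb Z^R$.
\begin{itemize}
\item[(a)] If $\ell$ has norm $2$ and is adjacent to a vertex $v$ of norm $2$ or $3$, then the supports of $\ell$ and $v$ meet in exactly one index.
\item[(b)] If $\ell,\ell'$ are distinct nonadjacent vertices of norm $2$ and some vertex $z$ is adjacent to exactly one of them, then their supports are disjoint.
\item[(c)] No vertex $v$ of norm $m\in\{2,3\}$ has $m+1$ neighbors of norm $2$ of which at most one is a leaf.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If the supports meet in $0$ or $2$ indices, then $\langle\ell,v\rangle$ is even.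

(b) If the supports share exactly one index, then $\langle\ell,\ell'\rangle=\pm1$, not $0$. If both equal $\{i,j\}$, then $\langle z,\ell\rangle\equiv z_i+z_j\equiv\langle z,\ell'\rangle\pmod 2$, while one pairing is $\pm1$ and the other is $0$.

(c) By (a) each of the $m+1$ neighbors contains an index of the $m$-element support of $v$, so two of them, $\ell$ and $\ell'$, have intersecting supports. One of the two, say $\ell$, has a neighbor $z\ne v$. As a tree has no cycles, $\ell$ and $\ell'$ are nonadjacent and $z$ is not adjacent to $\ell'$. This contradicts (b).
\end{proof}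

\begin{example}\label{ex:E8}
Let $K=\tau$ be the right-handed trefoil and $p=1$. Lemma~\ref{lem:trefoil} with slopes $1/1$ and $1/0$ gives the invariants $(2,1),(5,-1),(3,-1)$ for $M=(\tau;1)$. By (S3) and (S1), $-M$ has invariants $(1,2),(2,-1),(5,-4),(3,-2)$. Since $5/4=[2,2,2,2]$ and $3/2=[2,2]$, Lemma~\ref{lem:star} gives $-M=\partial P(\Gamma)$ for the $E_8$ graph $\Gamma$: all weights are $-2$, the legs have lengths $1,4,2$, and $e=-1/30$.

Let $u$ be the end of the leg of length $2$, so that $\gamma_u$ is the fiber $y$. Then $D_u=2\cdot5\cdot2\cdot(2-\frac12-\frac45-\frac12)=4$ and \eqref{eq:omega} reads $\omega^2=t+4$. For $t\ge1$ the center of $\Gamma(u,t)$ has norm $2$ and three neighbors of norm $2$, of which only one is a leaf, so Lemma~\ref{lem:supports}(c) excludes an embedding. Hence $t\le0$: every trivial knot $c$ that an orientation-preserving homeomorphism of $M$ carries to $y$ has $|\operatorname{lk}(\tau,c)|\le2$. The axis $y$ itself has $\omega=2$ and $t=0$.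

Now let $u$ be the vertex of the leg of length $1$, so that $\gamma_u$ is the fiber $x$. Then $D_u=5\cdot3\cdot(2-\frac45-\frac23)=8$. The axis $x$ has $\omega=3$ and $t=1$, so $\Gamma(u,1)$ must embed in $\mathbb Z^8$. It does: send the chain of seven $(-2)$-vertices to $e_1-e_2,\dots,e_7-e_8$, with the center at $e_3-e_4$, and send $u$ to $e_1+e_2+e_3$.
\end{example}

The example shows what Proposition~\ref{prop:obstruction} yields: an upper bound on $|\omega|$, not the nonexistence of $c$. In a homology sphere the homology class of $c$ puts no condition on $\omega$. A counterexample to the Question needs a large group $H_1=\mathbb Z/p$ in which the class of every fiber is far from $0$, so that $t$ is forced into the range where $\Gamma(u,t)$ does not embed.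

\section{The knots $K_n$}\label{sec:knots}

We construct a link $K_0\cup t_1\cup t_2$ that simplifies in two ways. Surgery of slope $+1$ on the trivial knot $K_0$ turns $t_1\cup t_2$ into the pair of fibers $\tau\cup y$, on which Lemma~\ref{lem:trefoil} controls all surgeries. And $t_1\cup t_2$ bounds an annulus, so that a sequence of surgeries on $t_1\cup t_2$ returns $S^3$. Performing the surgeries on $t_1\cup t_2$ first exhibits a Seifert fibered manifold as surgery on a knot.

In the braid group $B_4$ let $\sigma_i$ be a positive crossing of the strands in positions $i,i+1$, so that the closure of $\sigma_1^3\in B_2$ is the right-handed trefoil. Let $C=\sigma_2\sigma_1\sigma_3\sigma_2$, the blackboard $2$-cable of a positive crossing; it interchanges positions $1\leftrightarrow3$ and $2\leftrightarrow4$. The closure of $C^3\sigma_1^2$ has two components, $t_1$ in positions $1,3$ and $t_2$ in positions $2,4$, oriented along the braid. The strips between positions $1,2$ and between positions $3,4$ form an annulus $A$ with boundary $t_1\cup t_2$, whose core $J$ is a right-handed trefoil, as are $t_1$ and $t_2$. Two of the four crossings of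 each $C$ and both crossings of $\sigma_1^2$ are between $t_1$ and $t_2$. So $\operatorname{lk}(t_1,t_2)=8/2=4$, and $A$ induces the framing $4$ on $t_1$ and $t_2$. Let $K_0$ be a trivial knot encircling positions $2,3,4$ at the level following $\sigma_1^2$, oriented so that $\operatorname{lk}(K_0,t_1)=1$ and $\operatorname{lk}(K_0,t_2)=2$.

\begin{lemma}\label{lem:link}
After $(+1)$-surgery on $K_0$, the link $t_1\cup t_2$ becomes $\tau\cup y$, with $t_1$ becoming $\tau$ and $t_2$ becoming $y$.
\end{lemma}

\begin{proof}
Let $\Delta_4=\sigma_1\sigma_2\sigma_3\sigma_1\sigma_2\sigma_1$ and $\delta=\sigma_2\sigma_3\sigma_2=\sigma_3\sigma_2\sigma_3$ be the half twists on all four strands and on the last three. By (D3) the new link is the closure of $\xi=C^3\sigma_1^2\delta^{-2}$. The braid relations give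
\[
\sigma_1C=\sigma_1\sigma_2\sigma_1\sigma_3\sigma_2=\sigma_2\sigma_1\sigma_2\sigma_3\sigma_2=\sigma_2\sigma_1\sigma_3\sigma_2\sigma_3=C\sigma_3,
\]
and, with $C=\sigma_2\sigma_3\sigma_1\sigma_2$ and the indices $1,3$ interchanged, $\sigma_3C=C\sigma_1$. Next, $\Delta_4=\sigma_1(\sigma_2\sigma_1\sigma_3\sigma_2)\sigma_1=\sigma_1C\sigma_1=C\sigma_3\sigma_1$, so $\Delta_4^2=C^2\sigma_1^2\sigma_3^2$. The full twist $\Delta_4^2$ is central, and it is the loop of the first strand around the other three followed by a full twist on those: $\Delta_4^2=A_1\delta^2$ with $A_1=\sigma_1\sigma_2\sigma_3^2\sigma_2\sigma_1$. Hence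
\[
\xi=C\,\Delta_4^2\sigma_3^{-2}\delta^{-2}=C\sigma_3^{-2}A_1=\sigma_1^{-2}CA_1 .
\]
Conjugate by moving the last letter $\sigma_1$ to the front, and use $\sigma_i^{-1}\sigma_{i+1}\sigma_i=\sigma_{i+1}\sigma_i\sigma_{i+1}^{-1}$ for $i=1$ and then for $i=2$:
\begin{align*}
\sigma_1^{-1}\sigma_2\sigma_1\,\sigma_3\sigma_2\,\sigma_1\sigma_2\sigma_3^2\sigma_2
&=\sigma_2\sigma_1\,\sigma_2^{-1}\sigma_3\sigma_2\,\sigma_1\sigma_2\sigma_3^2\sigma_2
=\sigma_2\sigma_1\,\sigma_3\sigma_2\sigma_3^{-1}\,\sigma_1\sigma_2\sigma_3^2\sigma_2\\
&=\sigma_2\sigma_3\,\sigma_1\sigma_2\sigma_1\,\sigma_3^{-1}\sigma_2\sigma_3^2\sigma_2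
=\delta\,\sigma_1\,\sigma_2\sigma_3^{-1}\sigma_2\sigma_3^2\sigma_2 .
\end{align*}
Now $\sigma_1$ occurs once. A conjugation and a Markov destabilization, which removes the first position, give the braid $\sigma_2\sigma_3^{-1}(\sigma_2\sigma_3^2\sigma_2)\delta$ on three strands. In this braid group $\delta^2=(\sigma_2\sigma_3^2\sigma_2)\sigma_3^2$ is central and $\delta\sigma_2=\sigma_3\delta$. Writing $\sim$ for conjugacy,
\[
\sigma_2\sigma_3^{-1}(\sigma_2\sigma_3^2\sigma_2)\delta=\delta^2\sigma_2\sigma_3^{-3}\delta\sim\delta^2\,\delta\sigma_2\sigma_3^{-3}=\delta^2\sigma_3\delta\sigma_3^{-3}=\delta^2\sigma_3^2\sigma_2\sigma_3^{-2}\sim\delta^2\sigma_2\sim\delta^2\sigma_3,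
\]
and $\delta^2\sigma_3=(\sigma_2\sigma_3^2\sigma_2)\sigma_3^3$.

In the closure of this braid the last two strands form $\tau$, as a closed $2$-braid in the solid torus $U$. The first strand goes once around the other two, so it closes up to a curve on a torus parallel to $\partial U$ and outside $U$, running once longitudinally and once meridionally. This curve winds once along the complementary solid torus, so it is isotopic there to the core $y$. Finally, $t_1$ meets the disk bounded by $K_0$ once, so the twist leaves it a trefoil. Hence $t_1$ becomes $\tau$, and $t_2$ becomes $y$.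
\end{proof}

Let $m_i,\lambda_i$ be the meridian and preferred longitude of $t_i$, and let $\phi_i=\lambda_i+4m_i$ be the framing curve given by $A$. Perform surgery on $t_1$ and $t_2$ with slopes $4+\frac1n$ and $4-\frac1n$, that is, along the curves $m_1+n\phi_1$ and $m_2-n\phi_2$. We claim that the result is $S^3$. Take a neighborhood $\nu(J)=D^2\times S^1\supset A$ in which $t_1,t_2$ are circle factors. The exterior of $t_1\cup t_2$ in $\nu(J)$ is a pair of pants times a circle, with fiber $h'=\phi_1=\phi_2$ and $\mu_J=m_1+m_2$ in homology. Both slopes are at distance $1$ from $h'$, so by (D2) the filled manifold is fibered over a disk without exceptional fibers: it is a solid torus. In its homology $\mu_J=-nh'+nh'=0$, so its meridian is still $\mu_J$, and the claim follows. \emph{Let $K_n$ be the image of $K_0$ in this $S^3$}, and let $T_i$ be the core of the surgery solid torus at $t_i$.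

\begin{remark}\label{rem:knotted}
The knots $T_1,T_2$ are fibers of the new solid torus, hence cores of it. The exterior of $J$ and the meridian $\mu_J$ are unchanged, so $T_1$ and $T_2$ are trefoils in the sphere that contains $K_n$. They will be exceptional fibers of $M_n$; the annulus is knotted in order that these visible fibers be knotted.
\end{remark}

\begin{lemma}\label{lem:slope}
The manifold $M_n=(K_n;p_n)$ is surgery on $\tau\cup y$ with slopes $3+\frac1n$ and $-\frac1n$. If $\mu$ is the meridian of $K_n$, then $[T_1]=\pm(4n+1)\mu$ and $[T_2]=\pm(4n+2)\mu$ in $H_1(M_n)=\mathbb Z/p$.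
\end{lemma}

\begin{proof}
The meridian $\mu$ of $K_0$ is also the meridian of $K_n$. In the homology of the exterior of $K_0\cup t_1\cup t_2$,
\[
\phi_1=4m_1+4m_2+\mu,\qquad\phi_2=4m_1+4m_2+2\mu,\qquad\lambda_{K_0}=m_1+2m_2 .
\]
The surgeries impose $m_1=-n\phi_1$ and $m_2=n\phi_2$, so $m_1+m_2=n(\phi_2-\phi_1)=n\mu$. In $H_1(S^3\setminus K_n)=\mathbb Z\mu$ this gives $\phi_1=(4n+1)\mu$, $\phi_2=(4n+2)\mu$ and
\[
\mu+\lambda_{K_0}=\bigl(1-n(4n+1)+2n(4n+2)\bigr)\mu=(4n^2+3n+1)\mu .
\]
Since also $\mu\cdot(\mu+\lambda_{K_0})=1$, the slope $+1$ of $K_0$ is the slope $p_n$ of $K_n$. So $M_n$ is surgery on $K_0\cup t_1\cup t_2$ with slopes $+1$, $4+\frac1n$, $4-\frac1n$. Performing the surgery on $K_0$ first, Lemma~\ref{lem:link} and (D3) give $\tau\cup y$ with slopes $4+\frac1n-1^2$ and $4-\frac1n-2^2$. Finally $\Delta(\phi_i,m_i\pm n\phi_i)=1$, so $T_i$ is isotopic to $\phi_i$ by (D1).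
\end{proof}

\section{$M_n$ as a Seifert manifold and as a plumbing boundary}\label{sec:plumbing}

By Lemma~\ref{lem:trefoil} with $j/k=(3n+1)/n$ and $j'/k'=-1/n$, the manifold $M_n$ has a Seifert fibration $\mathcal F$ over $S^2$ with invariants
\begin{equation}\label{eq:inv}
(2,1),\qquad(X,-n),\qquad(Y,-(n+1))
\end{equation}
and exceptional fibers $x,T_1,T_2$ of indices $2,X,Y$. This is the first assertion of Theorem~\ref{thm:main}. Let $h$ be a regular fiber, and let $\Gamma$ be the tree with $n+4$ vertices in Figure~\ref{fig:Gamma}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]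
\draw (-2,0)--(3.4,0); \draw[dotted,thick] (3.4,0)--(4.1,0); \draw (4.1,0)--(4.5,0); \draw (0,0)--(0,1);
\fill (-2,0) circle (2pt) node[below=2pt]{$d_2$} node[above=2pt]{$-(n+2)$};
\fill (-1,0) circle (2pt) node[below=2pt]{$d_1$} node[above=2pt]{$-2$};
\fill (0,0) circle (2pt) node[below=2pt]{$v_0$} node[above right]{$-2$};
\fill (0,1) circle (2pt) node[left=2pt]{$a$} node[right=2pt]{$-2$};
\fill (1,0) circle (2pt) node[below=2pt]{$b_1$} node[above=2pt]{$-2$};
\fill (2,0) circle (2pt) node[below=2pt]{$b_2$} node[above=2pt]{$-3$};
\fill (3,0) circle (2pt) node[below=2pt]{$b_3$} node[above=2pt]{$-2$};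
\fill (4.5,0) circle (2pt) node[below=2pt]{$b_n$} node[above=2pt]{$-2$};
\end{tikzpicture}
\caption{The negative definite weighted tree $\Gamma$ whose plumbing has boundary $-M_n$. The vertices $b_3,\dots,b_n$ all have weight $-2$. The meridians of $a$, $b_n$, $d_2$ are the exceptional fibers of indices $2$, $3n-1$, $2n+3$, and the meridian of $v_0$ is a regular fiber.}\label{fig:Gamma}
\end{figure}

\begin{proposition}\label{prop:data}
The form $Q_\Gamma$ is negative definite with $|\det Q_\Gamma|=p$, and there is an orientation-reversing homeomorphism $M_n\to\partial P(\Gamma)$ that carries $x,T_1,T_2$ to $\gamma_a,\gamma_{b_n},\gamma_{d_2}$; it can be chosen to carry a given regular fiber to $\gamma_{v_0}$. The classes of the fibers in $H_1(M_n)=\mathbb Z/p$ and the numbers $D_u$ are as in the table, and the numbers $r_u,t_u$ listed there satisfy $r_u^2=t_up+D_u$.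
\[
\begin{array}{c|c|c|c|c|c}
u&\text{\rm fiber}&\text{\rm class}&D_u&r_u&t_u\\\hline
a&x&2[x]=\pm(10n+4)\mu&5n^2+5n-1&5n+2&5\\
b_n&T_1&[T_1]=\pm(4n+1)\mu&4n^2-n-2&4n+1&3\\
d_2&T_2&[T_2]=\pm(4n+2)\mu&4n&4n+2&4\\
v_0&h&[h]=\pm(10n+4)\mu&12n^2+14n-6&10n+4&22
\end{array}
\]
\end{proposition}

\begin{proof}
By (S3) the invariants of $-M_n$ are $(2,-1),(X,n),(Y,n+1)$; subtracting $X$ and $Y$ from the last two and compensating by (S1) gives
\[
(1,2),\qquad(2,-1),\qquad(X,-(2n-1)),\qquad(Y,-(n+2)).
\]
A chain of $k$ twos has continued fraction $(k+1)/k$. So the leg $b_1,\dots,b_n$ has $2-1/(3-\frac{n-2}{n-1})=2-\frac{n-1}{2n-1}=\frac{3n-1}{2n-1}$, and the leg $d_1,d_2$ has $2-\frac1{n+2}=\frac{2n+3}{n+2}$. Lemma~\ref{lem:star}(a) and (S2) give the homeomorphism; any two regular fibers are isotopic through regular fibers. With $XY=6n^2+7n-3$,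
\[
2XY\,e=-3XY+2(2n-1)Y+2(n+2)X=-(4n^2+3n+1),
\]
so Lemma~\ref{lem:star}(b) gives definiteness and the determinant. Deleting $b_n$ replaces $n$ by $n-1$ in the second leg, whose fraction becomes $\frac{3n-4}{2n-3}$; deleting $d_2$ leaves a leg with fraction $2$; deleting $a$ leaves two legs; deleting $v_0$ leaves the three legs. By the same lemma,
\begin{align*}
D_{b_n}&=3(3n-4)(2n+3)-2(2n-3)(2n+3)-2(n+2)(3n-4)=4n^2-n-2,\\
D_{d_2}&=4\bigl((3n-1)-(2n-1)\bigr)=4n,\\
D_a&=2XY-(2n-1)Y-(n+2)X=5n^2+5n-1,\\
D_{v_0}&=2XY=12n^2+14n-6 .
\end{align*}
The classes of $T_1,T_2$ are in Lemma~\ref{lem:slope}. A regular fiber near a fiber of index $\alpha$ winds $\alpha$ times along it, so $2[x]=\pm[h]$ and $[h]=\pm X[T_1]=\pm(12n^2-n-1)\mu$, where $12n^2-n-1=3p-(10n+4)$. The identities $r_u^2=t_up+D_u$ follow on expanding: the two sides are, in the order of the table, $25n^2+20n+4$, $16n^2+8n+1$, $16n^2+16n+4$ and $100n^2+80n+16$.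
\end{proof}

\section{Uniqueness of the Seifert fibration}\label{sec:unique}

The Question allows $c$ to be a fiber of an arbitrary fibration $\mathcal F'$. To apply Proposition~\ref{prop:obstruction} we need a homeomorphism carrying $c$ to a fiber of $\mathcal F$, and it must preserve orientation, since the argument relies on negative definiteness. We also need the homology class of $c$ itself, which is a separate matter, because a homeomorphism may act nontrivially on $H_1$. Both are read off from $\pi_1$.

We recall the facts needed. The base $\mathcal O$ of a Seifert fibration of a closed orientable $3$-manifold $M$ is a closed $2$-orbifold whose singular points are cone points, of orders the indices of the exceptional fibers. The subgroup $\langle h\rangle$ generated by a regular fiber is normal, $\pi_1(M)/\langle h\rangle=\pi_1^{\mathrm{orb}}(\mathcal O)$, and an element conjugates $h$ to $h^{-1}$ if its image reverses the orientation of $\mathcal O$. If $\pi_1^{\mathrm{orb}}(\mathcal O)$ is infinite, then $h$ has infinite order when $\mathcal O$ is hyperbolic, and in any case $\mathcal O$ is neither bad nor spherical, so it is the quotient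 of $\mathbb E^2$ or $\mathbb H^2$ by a faithful, discrete, cocompact isometric action of $\pi_1^{\mathrm{orb}}(\mathcal O)$ in which each cone point of order $\alpha$ lifts to points with stabilizer a rotation group of order $\alpha$. A nontrivial finite group of orientation-preserving isometries of the plane has a unique fixed point. Hence, for orientable $\mathcal O$, the cone points correspond to the conjugacy classes of nontrivial maximal finite subgroups, with their orders.

\begin{lemma}\label{lem:unique}
Let $\mathcal F'$ be any Seifert fibration of $M=M_n$. Then the base of $\mathcal F'$ is $S^2(2,X,Y)$, and there is an orientation-preserving homeomorphism $M\to M$ carrying $\mathcal F'$ to $\mathcal F$. If $c$ is a fiber of $\mathcal F'$ of index $\alpha\in\{1,2,X,Y\}$ and $c_\alpha$ is a fiber of $\mathcal F$ of index $\alpha$, then $[c]=\pm[c_\alpha]$ in $H_1(M)$.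
\end{lemma}

\begin{proof}
Let $\pi=\pi_1(M)$, presented as in (S4) with the invariants $(\alpha_i,\beta_i)$, $i=1,2,3$, of \eqref{eq:inv}. Since $\frac12+\frac1X+\frac1Y<1$, the base of $\mathcal F$ is hyperbolic. So $h$ is central of infinite order, and $G=\pi/\langle h\rangle$ is a cocompact Fuchsian group. Let $x_i\in G$ be the image of $q_i$; every finite subgroup of $G$ is conjugate into some $\langle x_i\rangle$. The preimage $\langle q_i,h\rangle$ of $\langle x_i\rangle$ is the image of the fundamental group of a solid torus around the $i$-th exceptional fiber, and it contains $h$; so it is infinite cyclic, generated by that fiber. In particular $\pi$ is torsion-free, since a torsion element is conjugate into some $\langle q_i,h\rangle$. Let $h'$ be a regular fiber of $\mathcal F'$, $\mathcal O'$ its base, and $G'=\pi/\langle h'\rangle=\pi_1^{\mathrm{orb}}(\mathcal O')$.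

\emph{Step 1: $h'=h^{\pm1}$.} The group $G$ has no nontrivial cyclic normal subgroup. A finite one has a unique fixed point, and an infinite one is generated by a hyperbolic element, which has a unique axis; the point or the axis would be $G$-invariant, which is impossible for a cocompact action on $\mathbb H^2$. So the image of $\langle h'\rangle$ in $G$ is trivial and $h'=h^k$. The group $G'$ surjects onto $G$, so it is infinite and acts on $\mathbb E^2$ or $\mathbb H^2$ as above. If $k=0$, then $G'=\pi$ is torsion-free, so $\mathcal O'$ has no cone points and $\pi$ is an infinite closed surface group with finite abelianization; but only $S^2$ and $\mathbb{RP}^2$ have finite $H_1$. So $k\ne0$ and $h'$ is central of infinite order. Then no element conjugates $h'$ to its inverse, so $\mathcal O'$ is orientable. If $|k|>1$, the nontrivial finite normal subgroup $\langle h\rangle/\langle h^k\rangle$ of $G'$ has a unique fixed point, which is fixed by $G'$, and then the discrete group $G'$ is finite. Hence $k=\pm1$, and the identity of $\pi$ induces an isomorphism $\theta\colon G'\to G$.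

\emph{Step 2: the base and the homology classes.} The surface underlying $\mathcal O'$ is orientable and its $H_1$ is a quotient of the finite group $H_1(M)$, so it is $S^2$. The cone points are determined by the maximal finite subgroups of $G'\cong G$, so $\mathcal O'=S^2(2,X,Y)$. By (S3) we may assume $h'=h$. Let $q_i'$ and $(\alpha_i,\beta_i')$ be generators and invariants for $\mathcal F'$, and let $x_i'\in G'$ be the image of $q_i'$. The maximal finite subgroup $\langle\theta(x_i')\rangle$ has order $\alpha_i$, so it is conjugate to $\langle x_i\rangle$, \emph{because $2,X,Y$ are distinct}. Taking preimages, $\langle q_i',h\rangle$ is conjugate to $\langle q_i,h\rangle$. These infinite cyclic groups are generated by the fibers of index $\alpha_i$ of $\mathcal F'$ and of $\mathcal F$, so the two fibers are homologous up to sign. For regular fibers this is Step~1.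

\emph{Step 3: the invariants up to a common sign.} By Step~2, $\theta(x_i')$ is conjugate to $x_i^{s_i}$ for some $s_i$; we must show that $s_i\equiv\eta\pmod{\alpha_i}$ for one sign $\eta=\pm1$. Realize $G$ and $G'$ as Fuchsian groups uniformizing the two bases. The $q_i$ are coherently oriented loops around the cone points, so $x_i$ is a rotation through $2\pi\varepsilon/\alpha_i$ and $x_i'$ is a rotation through $2\pi\varepsilon'/\alpha_i$, with signs $\varepsilon,\varepsilon'$ independent of $i$. Both groups act cocompactly on $\mathbb H^2$, so their orbit maps are quasi-isometries, and $\theta$ induces an equivariant quasi-isometry of $\mathbb H^2$. It extends to a $\theta$-equivariant homeomorphism $\psi$ of the circle at infinity. A rotation through $2\pi\rho$ acts on this circle with rotation number $\rho\in\mathbb R/\mathbb Z$, and conjugation by a homeomorphism multiplies rotation numbers by its degree $\pm1$. So $\theta(x_i')$ has rotation number $\deg\psi\cdot\varepsilon'/\alpha_i$, while conjugates of $x_i^{s_i}$ in $G$ have rotation number $\varepsilon s_i/\alpha_i$. Thus $\eta=\varepsilon\varepsilon'\deg\psi$ works for all $i$.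

It follows that $q_i'=g_iq_i^\eta g_i^{-1}h^{k_i}$ with $g_i\in\pi$, $k_i\in\mathbb Z$. Raising to the power $\alpha_i$ gives $h^{-\beta_i'}=h^{-\eta\beta_i+\alpha_ik_i}$, so $\beta_i'=\eta\beta_i-\alpha_ik_i$. By (S4) both $\sum\beta_i/\alpha_i$ and $\sum\beta_i'/\alpha_i$ have absolute value $p/(2XY)$. Therefore the integer $\sum k_i=\eta\sum\beta_i/\alpha_i-\sum\beta_i'/\alpha_i$ lies in $\{0,\pm p/(XY)\}$, and $0<p<XY$ because $4n^2+3n+1<6n^2+7n-3$. So $\sum k_i=0$. By (S1)--(S3) there is a homeomorphism $\Phi\colon M\to M$ carrying $\mathcal F'$ to $\mathcal F$, which preserves orientation if $\eta=1$ and reverses it if $\eta=-1$.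

\emph{Step 4: $\eta=1$.} Suppose $\eta=-1$, and let $T'$ be the fiber of $\mathcal F'$ of index $Y$. Then $\Phi(T')=T_2$, so $\ell(T',T')=-\ell(T_2,T_2)$, while $[T']=\pm[T_2]$ gives $\ell(T',T')=\ell(T_2,T_2)$. Hence $2\ell(T_2,T_2)=0$ in $\mathbb Q/\mathbb Z$. By Lemma~\ref{lem:sl} and Proposition~\ref{prop:data}, $\ell(T_2,T_2)=-(4n+2)^2/p=-4n/p$ modulo $1$. So $p$ divides $8n$, which is impossible since $0<8n<p$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We first show that the trees produced by Proposition~\ref{prop:obstruction} do not embed. For three of the four vertices the obstruction is local, as in Example~\ref{ex:E8}, and holds in every $\mathbb Z^R$. For $u=a$ the configuration at $v_0$ is allowed, and the contradiction comes from counting basis vectors: the embedding needs one more than the rank provides.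

\begin{proposition}\label{prop:lattice}
Let $u\in\{a,b_n,d_2,v_0\}$ and $t\ge3$. Then $\Gamma(u,t)$ does not embed in $\mathbb Z^R$, $R=n+3+t$.
\end{proposition}

\begin{proof}
If $u=b_n$ or $u=d_2$, then $v_0$ has norm $2$ and its three neighbors $a,b_1,d_1$ have norm $2$, only $a$ being a leaf. If $u=v_0$, then $v_0$ has norm $3$ and its four neighbors $a,b_1,d_1,f_1$ have norm $2$; since $t\ge3$, the vertex $f_2$ exists and again only $a$ is a leaf. Lemma~\ref{lem:supports}(c) excludes these cases.

Let $u=a$, so that $a$ has norm $3$ and carries the chain $f_1,\dots,f_{t-1}$, and suppose that an embedding exists. By Lemma~\ref{lem:supports}(a),(b), with $z=b_2$, the vectors $d_1$ and $b_1$ have disjoint supports, each meeting the support of $v_0$ once. After relabeling and sign changes,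
\[
d_1=e_1-e_2,\qquad v_0=e_2-e_3,\qquad b_1=e_3-e_4 .
\]
A vector orthogonal to these three has equal entries in positions $1$--$4$; if its norm is $2$, these entries vanish. This applies to all $f_j$ and to $b_3,\dots,b_n$.

\emph{The vector $a$.} It is orthogonal to $d_1$ and $b_1$, so its first four entries are $(\kappa,\kappa,\kappa',\kappa')$ with $2\kappa^2+2\kappa'^2\le3$, and $\kappa-\kappa'=\langle a,v_0\rangle=\pm1$. So one of $\kappa,\kappa'$ is $0$ and the other is $\pm1$, and we may write
\[
a=\pm(e_1+e_2)+e_5\quad\text{(type I)}\qquad\text{or}\qquad a=\pm(e_3+e_4)+e_5\quad\text{(type II)}.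
\]

\emph{The vectors $f_j$.} We claim that, after relabeling and sign changes, $f_j=e_{j+4}-e_{j+5}$. Since $\langle f_1,a\rangle=\pm1$, the entry of $f_1$ in position $5$ is $\pm1$, and its other index is new; call it $6$. Let $j\ge2$. Orthogonality to $a$ makes the entry of $f_j$ in position $5$ vanish, and orthogonality to $f_1,\dots,f_{j-2}$ makes its entries in positions $5,\dots,j+3$ equal, hence $0$. Pairing with $f_{j-1}=e_{j+3}-e_{j+4}$ gives an entry $\pm1$ in position $j+4$, and the other index is new. So far the indices $1,\dots,t+4$ have been used. Let $I$ be the set of the remaining ones; $|I|=R-(t+4)=n-1$.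

\emph{The vectors $b_j$, $j\ge3$.} They are orthogonal to $a$ and to all $f_i$, so their entries in positions $5,\dots,t+4$ vanish, and their supports lie in $I$.

\emph{The vector $b_2$.} It has norm $3$. Since $\langle b_2,b_3\rangle=\pm1$, it has a nonzero entry in $I$, so the squares of its other entries sum to at most $2$. Its entries in positions $1,2,3$ are equal, by orthogonality to $d_1$ and $v_0$, hence $0$. Its entry in position $4$ is $\pm1$, since $\langle b_2,b_1\rangle=\pm1$. Its $t$ entries in positions $5,\dots,t+4$ equal a common value $s$, by orthogonality to the $f_i$, and $1+ts^2\le2$ forces $s=0$. In type II we would have $\langle b_2,a\rangle=\pm1$, although $b_2$ and $a$ are not adjacent. So type I holds, and the support of $b_2$ is $\{4,g_1,g_2\}$ with distinct $g_1,g_2\in I$.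

\emph{The chain $b_3,\dots,b_n$.} By Lemma~\ref{lem:supports}(a) the support of $b_3$ contains exactly one of $g_1,g_2$; say it is $\{g_1,g_3\}$ with $g_3\in I\setminus\{g_1,g_2\}$. For $j\ge4$ the vector $b_j$ is orthogonal to $b_2$, so its support contains both or neither of $g_1,g_2$. Suppose that it is $\{g_1,g_2\}$. If $j\ge5$, then $\langle b_j,b_3\rangle=\pm1$, although $b_j$ and $b_3$ are not adjacent. If $j=4$, then $b_5$, which exists since $n\ge5$, contains exactly one of $g_1,g_2$ by Lemma~\ref{lem:supports}(a), which we have just excluded. So $b_4,\dots,b_n$ contain neither $g_1$ nor $g_2$.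

We show by induction that for $j\ge4$ the support of $b_j$ is $\{g_{j-1},g_j\}$ with $g_j\in I\setminus\{g_1,\dots,g_{j-1}\}$. The entries of $b_j$ at $g_1,g_2$ vanish. Orthogonality to $b_3,\dots,b_{j-2}$ then makes the entries at $g_3,\dots,g_{j-2}$ vanish one after another. Since $\langle b_j,b_{j-1}\rangle=\pm1$, the entry at $g_{j-1}$ is nonzero, and the remaining index $g_j$ is new. Thus $I$ contains $n$ distinct elements $g_1,\dots,g_n$, contradicting $|I|=n-1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The fibration $\mathcal F$ was found in Section~\ref{sec:plumbing}. Suppose that a trivial knot $c$ disjoint from $K_n$ is a fiber of a Seifert fibration $\mathcal F'$ of $M_n$, and let $\omega=\operatorname{lk}(K_n,c)$. By Lemma~\ref{lem:unique} an orientation-preserving homeomorphism of $M_n$ carries $c$ to $x$, $T_1$, $T_2$ or a regular fiber, and $[c]$ is, up to sign, the class of that fiber. Let $u$ be the corresponding vertex in Proposition~\ref{prop:data}. Composing with the homeomorphism given there, we may apply Proposition~\ref{prop:obstruction}, so $\omega^2=tp+D_u$.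

Since $[c]=\omega\mu$, the table gives $\omega\equiv\pm r_u\pmod p$ for $u\in\{b_n,d_2,v_0\}$ and $2\omega\equiv\pm2r_a\pmod p$ for $u=a$. An integer congruent to $\pm r$ modulo $p$, with $0\le r\le p/2$, has absolute value at least $r$. The largest residue that occurs is $10n+4=r_{v_0}=2r_a$, and $10n+4\le p/2$ is equivalent to $4n^2-17n-7\ge0$, which holds for $n\ge5$. Hence $|\omega|\ge r_u$ in all four cases, and
\[
tp+D_u=\omega^2\ge r_u^2=t_up+D_u
\]
gives $t\ge t_u\ge3$. By Proposition~\ref{prop:obstruction} the tree $\Gamma(u,t)$ embeds in $\mathbb Z^{n+3+t}$, contradicting Proposition~\ref{prop:lattice}.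
\end{proof}

\begin{remark}
The hypothesis $n\ge5$ enters three times: in $X\ne Y$, used in Step~2 of Lemma~\ref{lem:unique}; in $4n^2-17n-7\ge0$; and in the existence of $b_5$. All three fail for $n=4$, where $X=Y=11$.
\end{remark}

\section{Other knots with the surgery $M_6$}\label{sec:six}

For another knot $K'$ with a surgery homeomorphic to $M_n$, the homeomorphism need not carry the meridian of $K'$ to $\pm\mu$, so the table no longer gives the residue of $\omega$. Equation \eqref{eq:omega} still gives the residue of $\omega^2$, and this suffices when $p$ is prime.

\begin{proof}[Proof of Theorem~\ref{thm:six}]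
The conclusion is unchanged when $(K',m)$ is replaced by $(\overline{K'},-m)$, so we may assume that $(K';m)\cong M_6$ preserving orientation. Comparing $H_1$ gives $|m|=163$, a prime congruent to $3$ modulo $4$. Let the meridian of $K'$ correspond to $s\mu$. By Lemma~\ref{lem:sl}, $-1/m\equiv-s^2/163\pmod1$. If $m=-163$, then $s^2\equiv-1\pmod{163}$, which is impossible for such a prime. So $m=163$.

Let $c$ be a trivial knot disjoint from $K'$ that is a fiber of a Seifert fibration of $(K';163)\cong M_6$, and let $\omega=\operatorname{lk}(K',c)$. By Lemma~\ref{lem:unique} and Proposition~\ref{prop:data} an orientation-reversing homeomorphism $(K';163)\to\partial P(\Gamma)$ carries $c$ to $\gamma_u$ for some $u\in\{a,b_6,d_2,v_0\}$, so Proposition~\ref{prop:obstruction} applies. Equation \eqref{eq:omega} gives $\omega^2\equiv D_u\equiv r_u^2\pmod{163}$, with $r_u=32,25,26,64$ respectively. As $163$ is prime, $\omega\equiv\pm r_u$, and $r_u<163/2$ gives $|\omega|\ge r_u$. Hence $t\ge t_u\ge3$, and Propositions~\ref{prop:obstruction} and~\ref{prop:lattice} contradict each other.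
\end{proof}

\section{Hyperbolicity}\label{sec:hyp}

By Thurston's theorem a knot in $S^3$ is trivial, a torus knot, a satellite knot or hyperbolic; it is a satellite knot if its exterior $E(K)$ contains an \emph{essential} torus, one that is incompressible and not parallel to the boundary. We exclude the first three possibilities. Theorem~\ref{thm:main} itself does part of the work, since torus knots bring their unknotted axes with them. For satellites we use the following results. In the first two, $K$ is a knot in a solid torus $V$, not a core, with $\partial V$ incompressible in $V\setminus K$.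
\begin{itemize}
\item[(G)] \cite[Theorem 1.1]{Gabai} If a nontrivial surgery on $K$ gives a manifold with compressible boundary, then the result is either reducible or a solid torus, and in the latter case $K$ is a $0$- or $1$-bridge braid in $V$.
\item[(Sch)] \cite{Scharlemann} If in this situation the result is reducible, then $K$ is cabled in $V$ and the slope is that of the cabling annulus.
\item[(LM)] \cite{LM} Two exceptional slopes of a one-cusped hyperbolic $3$-manifold, that is, slopes whose fillings are not hyperbolic, have distance at most $8$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:hyp}]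
Let $n$ be odd and write $K=K_n$, $M=M_n$. Then $3n+1$ is even, so $p$ is even. The group $\pi_1(M)$ is infinite and torsion-free, as shown in the proof of Lemma~\ref{lem:unique}. The manifold $M$ contains no incompressible torus. Indeed, $M$ is irreducible, being Seifert fibered over a hyperbolic orbifold, so such a torus is isotopic to one that is transverse to all fibers or is a union of regular fibers. In the first case it has nonzero intersection number with $h$, although $H_1(M)$ is finite. In the second case it projects to a simple closed curve in $S^2(2,X,Y)$, which has at most one cone point on one side, so the torus bounds a solid torus.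

The knot $K$ is not trivial, since then $\pi_1(M)$ would be finite. Suppose that $K$ is a \emph{cable}: it lies on the boundary of a neighborhood $\nu(k')$ of a knot $k'$, possibly trivial, winding $b\ge2$ times. Then $p$ is not the slope induced by $\partial\nu(k')$. Otherwise the annulus $\partial\nu(k')\setminus\nu(K)$, capped by two meridian disks of the surgery solid torus, is a separating sphere in $M$, one side of which is $\nu(k')$ with a $2$-handle attached along a curve parallel to $K$; then $\mathbb Z/b$ is a free factor of the torsion-free group $\pi_1(M)$. In particular, if $K$ is an $(a,b)$-torus knot, then $p\ne ab$, so its axes are unknotted fibers of $M$, contradicting Theorem~\ref{thm:main}.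

Suppose that $K$ is a satellite knot. An essential torus $F\subset E(K)$ bounds a solid torus $V\subset S^3$, which contains $K$ because $F$ is incompressible in $E(K)$; the other side is the exterior $E(K')$ of the core $K'$ of $V$, a nontrivial knot. Take a maximal family of disjoint, pairwise nonparallel essential tori in $E(K)$, which is finite by Haken finiteness, and choose $F$ in it with $E(K')$ minimal under inclusion. An essential torus in $E(K')$ would be essential in $E(K)$ and could be added to the family, so there is none, and $K'$ is a torus knot or hyperbolic. The torus $F$ compresses in $M$ but not in $E(K')$, so it compresses in the manifold $V(K;p)$ obtained from $V$ by the surgery. The hypotheses of (G) hold because $F$ is essential. If $V(K;p)$ is reducible, then by (Sch) $K$ is a cable and $p$ is the slope of the cabling annulus, which was excluded above.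

So $V(K;p)$ is a solid torus and $K$ is a braid in $V$, of winding number $w\ge2$ since $K$ is not a core. Then $M$ is a surgery on $K'$, and we compute its slope. Let $m_V,l\subset\partial V$ be the meridian and preferred longitude of $K'$. In $H_1(V\setminus K)=\mathbb Z\mu\oplus\mathbb Zl$ we have $m_V=w\mu$ and $\lambda_K=wl+j\mu$ for some $j$; both $\lambda_K$ and $l$ are null-homologous in $S^3\setminus K$, so $j=0$. Hence $H_1(V(K;p))=\mathbb Z^2/\langle p\mu+wl\rangle\cong\mathbb Z\oplus\mathbb Z/\gcd(p,w)$, and $\gcd(p,w)=1$ because $V(K;p)$ is a solid torus. The primitive class $pm_V+w^2l=w(p\mu+wl)$ is null-homologous in $V(K;p)$, so it is the meridian, and $M=(K';p/w^2)$ with $p/w^2$ in lowest terms.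

If $K'$ is a torus knot, the fibers of $E(K')$ have integral slope while $p/w^2\notin\mathbb Z$, so by (D2) the fibration extends over $V(K;p)$. An axis of $K'$ lies in $E(K')$, so it is a trivial knot disjoint from $K$ and a fiber of $M$, contradicting Theorem~\ref{thm:main}. If $K'$ is hyperbolic, then the slopes $p/w^2$ and $1/0$ are exceptional, so (LM) gives $w^2=\Delta(p/w^2,1/0)\le8$ and $w=2$. This contradicts $\gcd(p,w)=1$, and it is the only place where the parity of $n$ is used.

Hence $K_n$ is hyperbolic. The slope $p_n$ is exceptional for $K_n$, and by (LM) two integral exceptional slopes of one hyperbolic knot differ by at most $8$. Since $p_n\to\infty$, infinitely many distinct knots occur among the $K_n$ with $n$ odd.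
\end{proof}

\begin{thebibliography}{9}

\bibitem{Donaldson}
Donaldson, J. Diff. Geom. \textbf{26} (1987).

\bibitem{Gabai}
Gabai, Topology \textbf{28} (1989).

\bibitem{LM}
Lackenby and Meyerhoff, Invent. Math. \textbf{191} (2013).

\bibitem{Scharlemann}
Scharlemann, Topology \textbf{29} (1990).

\bibitem{problem}
\texttt{https://waseda.repo.nii.ac.jp/record/11445/files/Suzuki3\_08304008.pdf}

\end{thebibliography}
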